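# Powers of triangle areas on the sphere: the passage from the tetrahedron to the triangle

## Two theorems on the three-point area energy

**Theorem 1.** For $x,y,z$ on the unit sphere $S^2\subset\mathbb R^3$ let $\mathrm{Area}(x,y,z)$ be the area of the (possibly degenerate) triangle with these vertices. For $s>0$ and a Borel probability measure $\mu$ on $S^2$ put
$$I_{3,A_s}(\mu)=\iiint \mathrm{Area}(x,y,z)^s\,d\mu(x)\,d\mu(y)\,d\mu(z),\qquad \mathcal I(3,A_s)=\sup_\mu I_{3,A_s}(\mu).$$
Let $\Delta_2$ be the uniform measure on the vertices of an equilateral triangle inscribed in a great circle, let $\Delta_3$ be the uniform measure on the vertices of an inscribed regular tetrahedron, and let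
$$s^*=\frac{\log(27/16)}{\log(9/8)}\approx 4.44247 .$$
Then
$$\mathcal I(3,A_s)=I_{3,A_s}(\Delta_3)=\frac38\Big(\frac{2\sqrt3}3\Big)^s\quad(2\le s\le s^*),\qquad \mathcal I(3,A_s)=I_{3,A_s}(\Delta_2)=\frac29\Big(\frac{3\sqrt3}4\Big)^s\quad(s\ge s^*).$$

**Theorem 2 (classification, sharp ranges).** Up to rotation: for $s>s^*$ the only maximizer is $\Delta_2$; for $s=s^*$ the maximizers are exactly $\Delta_2$ and $\Delta_3$; for $2<s<s^*$ the only maximizer is $\Delta_3$; for $s=2$ the maximizers are exactly the measures with $\int x\,d\mu=0$ and $\int xx^T\,d\mu=\frac13I$. For $0<s<2$, $\Delta_3$ is not a maximizer. Hence $\Delta_3$ is a maximizer if and only if $2\le s\le s^*$, and $\Delta_2$ if and only if $s\ge s^*$.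

In plain words: draw three independent random points from the same distribution $\mu$ on the sphere, form the triangle, and raise its area to the power $s$. Which $\mu$ makes the average largest? There are two competing effects. We want the individual triangles to be large, and we want the three points to be distinct with large probability, because coinciding points give area $0$. A large $s$ rewards the first effect and a small $s$ the second. Theorem 1 says that on the range $s\ge2$ only two measures matter, with one switch, at $s^*$.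

Theorem 1 answers, in the affirmative, a prove-or-disprove problem whose source is "Semidefinite Programming Bounds for Energy". Three facts come with the problem as known, for every sphere $S^{n-1}$ with $n\ge3$: at $s=2$ the uniform surface measure is a maximizer (with value $\frac12$ if $n=3$), at $s=4$ the measure $\Delta_3$ is one, and for every $s\ge6$ the measure $\Delta_2$ is one. We use them only to see what a first attempt gives; the proof does not need them.

We fix some constants. Put $A_0=\frac{2\sqrt3}3$ and $A_1=\frac{3\sqrt3}4$, so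
$$A_0^2=\tfrac43,\qquad A_1^2=\tfrac{27}{16},\qquad \frac{A_1}{A_0}=\frac98,\qquad \Big(\frac98\Big)^{s^*}=\frac{27}{16}.$$
Since $\frac{27}{16}=\frac32\cdot\frac98$, we have $s^*=1+\ln\frac32/\ln\frac98$. To estimate it, use $\ln\frac{1+t}{1-t}=2(t+\frac{t^3}3+\frac{t^5}5+\cdots)$. With $t=\frac15$, three terms give $0.405461\ldots$ and the tail is at most $\frac27t^7/(1-t^2)<4\cdot10^{-6}$. With $t=\frac1{17}$, two terms give $0.1177827\ldots$ and the tail is at most $\frac25t^5/(1-t^2)<3\cdot10^{-7}$. So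
$$0.40546<\ln\tfrac32<0.40547,\qquad 0.11778<\ln\tfrac98<0.11779,\qquad 4.4422<s^*<4.4427. \tag{1}$$
We also put $\nu=s^*-2\in(2,3)$; then $(\frac98)^\nu=\frac{27}{16}\cdot\frac{64}{81}=\frac43$.

"Measure" always means Borel probability measure on $S^2$. The support $\operatorname{supp}\mu$ is the smallest closed set of full measure. We use two standard facts: $\operatorname{supp}(\mu^3)=(\operatorname{supp}\mu)^3$, and a continuous function that is $\ge0$ on the support and has integral $0$ vanishes on the whole support.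

## Energies of a few measures

**At most two points.** If $\mu$ is carried by one or two points, every triple has a repetition, so the energy is $0$. Since a line meets a sphere in at most two points, three distinct points of $S^2$ are never collinear: $\mathrm{Area}>0$ exactly when the three points are distinct.

**Three points.** With weights $w_1,w_2,w_3$ on three points that span a triangle of area $A$, the six orderings give energy $6w_1w_2w_3A^s\le\frac6{27}A^s=\frac29A^s$, with equality if and only if the weights are equal. For $\Delta_2$ the inner products are $-\frac12$, the sides are $\sqrt3$, and the area is $\frac{\sqrt3}4\cdot3=A_1$. So $I_{3,A_s}(\Delta_2)=\frac29A_1^s$.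

**The tetrahedron.** The inner products are $-\frac13$, the squared sides $\frac83$, and each face has area $\frac{\sqrt3}4\cdot\frac83=A_0$. Of the $64$ ordered triples, $24$ have distinct entries, so $I_{3,A_s}(\Delta_3)=\frac38A_0^s$.

**The crossing.** The quotient
$$\frac{I_{3,A_s}(\Delta_2)}{I_{3,A_s}(\Delta_3)}=\frac{16}{27}\Big(\frac98\Big)^s \tag{2}$$
is $<1$ for $s<s^*$, equal to $1$ at $s^*$, and $>1$ for $s>s^*$.

**The octahedron.** Put mass $\frac16$ on each of $\pm e_1,\pm e_2,\pm e_3$. Of the $20$ unordered triples, $12$ contain an antipodal pair (a right triangle with legs $\sqrt2$, of area $1$), and $8$ are faces (equilateral with side $\sqrt2$, of area $\frac{\sqrt3}2$). The energy is $\frac6{216}\big(12+8(\tfrac34)^{s/2}\big)$. At $s=2$ this is $\frac{18}{36}=\frac12$, the same as $\frac38\cdot\frac43=\frac12$ for $\Delta_3$. At $s=4$ it is $\frac{16.5}{36}<0.46$, less than $\frac38\cdot\frac{16}9=\frac23$. At $s=1$ it is $\frac{12+4\sqrt3}{36}>0.52$, more than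 $\frac38A_0<0.44$. So at $s=1$ the tetrahedron is beaten, and this agrees with the lower limit $2$ in Theorem 2.

## Edge variables, the Gram determinant, and two identities

For $x_1,x_2,x_3\in S^2$ and $\{i,j,k\}=\{1,2,3\}$ put
$$u_i=x_j\cdot x_k,\qquad a_i=1-u_i\ge0,\qquad b_i=u_i+\tfrac12=\tfrac32-a_i,\qquad g_i=u_i-u_ju_k,$$
$$q=4\,\mathrm{Area}^2,\qquad D=\det(x_1,x_2,x_3)^2\ge0,$$
and let $e_1,e_2,e_3$ be the elementary symmetric functions of $b_1,b_2,b_3$. The shift by $\frac12$ makes $b_i=0$ on the edges of $\Delta_2$; on the edges of $\Delta_3$ we have $b_i=\frac16$. Sums $\sum$ without further specification run over $i=1,2,3$, with $\{j,k\}$ the other two indices.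

The squared side opposite $x_i$ is $|x_j-x_k|^2=2a_i$. Heron's formula, $16\,\mathrm{Area}^2=2\sum_{i<j}\ell_i^2\ell_j^2-\sum\ell_i^4$, gives
$$q=2\sum_{i<j}a_ia_j-\sum a_i^2=3-2\sum u_i+2\sum_{i<j}u_iu_j-\sum u_i^2 .$$
The Gram determinant gives $D=1+2u_1u_2u_3-\sum u_i^2$.

Substitute $u=1-a$. Then $2u_1u_2u_3=2-2\sum a_i+2\sum_{i<j}a_ia_j-2a_1a_2a_3$ and $\sum u_i^2=3-2\sum a_i+\sum a_i^2$, so $D=q-2a_1a_2a_3$.

Substitute $u=b-\frac12$. Then $\sum u_i=e_1-\frac32$, $\sum_{i<j}u_iu_j=e_2-e_1+\frac34$, $\sum u_i^2=e_1^2-2e_2-e_1+\frac34$ and $u_1u_2u_3=e_3-\frac12e_2+\frac14e_1-\frac18$. Collecting terms,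
$$D=q-2a_1a_2a_3,\quad q=\tfrac{27}4-3e_1-e_1^2+4e_2,\quad D=\tfrac32e_1-e_1^2+e_2+2e_3,\quad e_1=\tfrac12|x_1+x_2+x_3|^2\ge0. \tag{3}$$
The last formula holds because $|x_1+x_2+x_3|^2=3+2\sum u_i=2e_1$. Finally, $\sum g_i=\sum u_i-\sum_{i<j}u_iu_j$, hence
$$\tfrac14q=\tfrac14\sum(1-u_i^2)-\tfrac12\sum g_i. \tag{4}$$

Example: for an equilateral triangle with $a_1=a_2=a_3=a$ we get $q=3a^2$ and $D=3a^2-2a^3$. For $a=\frac32$ this is $q=\frac{27}4$, $D=0$; for $a=\frac43$ it is $q=\frac{16}3$, $D=\frac{16}{27}$.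

**The largest triangle.** We have $q=(\sum a_i)^2-2\sum a_i^2\le\frac13(\sum a_i)^2$, and $\sum a_i=\frac92-e_1\le\frac92$. So $q\le\frac{27}4$, that is,
$$\mathrm{Area}\le A_1. \tag{5}$$

**Geometric meaning of $g_i$ and $D$.** Let $P_xy=y-(x\cdot y)x$ be the orthogonal projection of $y$ onto the plane $x^\perp$. Then
$$g_i=P_{x_i}x_j\cdot P_{x_i}x_k,\qquad |P_{x_i}x_j|^2=1-u_k^2,\qquad |P_{x_i}x_k|^2=1-u_j^2, \tag{6}$$
and $D=|y_\perp|^2|z_\perp|^2-(y_\perp\cdot z_\perp)^2$ with $y_\perp=P_{x_i}x_j$, $z_\perp=P_{x_i}x_k$. Indeed, subtracting multiples of $x_i$ from the other two columns does not change the determinant, and the Gram matrix of $x_i,y_\perp,z_\perp$ is block diagonal.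

**Second moments.** Let $C=\int xx^T\,d\mu(x)$, a positive semidefinite matrix of trace $1$, with eigenvalues $\lambda_1,\lambda_2,\lambda_3\ge0$ and elementary symmetric functions $\epsilon_1=1,\epsilon_2,\epsilon_3$. Since $(x\cdot y)^2=\operatorname{tr}(xx^Tyy^T)$ and $(x\cdot y)(y\cdot z)(z\cdot x)=\operatorname{tr}(xx^Tyy^Tzz^T)$,
$$\iint(1-u^2)=1-\operatorname{tr}C^2=2\epsilon_2,\qquad \iiint D=1-3\operatorname{tr}C^2+2\operatorname{tr}C^3=6\epsilon_3, \tag{7}$$
the second by Newton's identity $6\epsilon_3=p_1^3-3p_1p_2+2p_3$ for the power sums $p_r=\operatorname{tr}C^r$, with $p_1=1$.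

We work from now on with $r=\mathrm{Area}/A_0$ and $\tau=r^2=\frac34\mathrm{Area}^2=\frac3{16}q$. Then $r=1$ on the faces of $\Delta_3$ and $r=\frac98$ on $\Delta_2$.

## The exponent 2, and what interpolation leaves open

**Lemma 3.** For every measure $\mu$, $\iiint r^2\,d\mu^3\le\frac38$, with equality if and only if $\int x\,d\mu=0$ and $C=\frac13I$.

*Proof.* Let $m=\int x\,d\mu$. By (6), $\iiint g_i=\int\big|\int P_xy\,d\mu(y)\big|^2d\mu(x)=\int|P_xm|^2d\mu(x)$. By (4) and (7),
$$\iiint\mathrm{Area}^2=\iiint\tfrac14q=\tfrac32\epsilon_2-\tfrac32\int|P_xm|^2d\mu(x)\le\tfrac32\cdot\tfrac13=\tfrac12,$$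
because $\epsilon_2\le\frac13\epsilon_1^2=\frac13$. Multiply by $\frac34$. Equality holds if and only if all $\lambda_i=\frac13$, i.e. $C=\frac13I$, and $\int|P_xm|^2d\mu=|m|^2-m^TCm=\frac23|m|^2=0$. $\square$

Both the uniform measure and $\Delta_3$ satisfy these conditions; for $\Delta_3$ one has $\sum_yyy^T=\frac43I$ over the four vertices.

**Interpolation between known exponents.** It is natural to try to fill in the other exponents from the quoted ones. Between $2$ and $4$ this works: if $s=2(1-\theta)+4\theta$, weighted AM–GM gives $r^s\le(1-\theta)r^2+\theta r^4$, and both integrals are at most $\frac38$. Above $6$ nothing remains to be done. Between $4$ and $6$, write $s=4(1-\theta)+6\theta$. Hölder gives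
$$\iiint r^s\le\Big(\frac38\Big)^{1-\theta}\Big(\frac29\Big(\frac98\Big)^6\Big)^{\theta}.$$
The logarithm of this bound is affine in $s$ on $[4,6]$. The logarithm of the value that we want, $\max\{\frac38,\frac29(\frac98)^s\}$, is constant up to $s^*$, then affine with slope $\ln\frac98$; it agrees with the bound at both ends and has a convex kink at $s^*$. So the chord lies strictly above the target at every $s\in(4,6)$, and the method fails on that whole open interval. Information at the kink itself is needed. It is also sufficient: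

**Lemma 4 (reduction).** Theorem 1 follows from the single statement
$$\iiint r^{s^*}\,d\mu^3\le\tfrac38\qquad\text{for every measure }\mu. \tag{8}$$

*Proof.* Statement (8) says $I_{3,A_{s^*}}(\mu)\le\frac38A_0^{s^*}=I_{3,A_{s^*}}(\Delta_3)=I_{3,A_{s^*}}(\Delta_2)$, the case $s=s^*$.

If $2\le s\le s^*$, write $s=2(1-\theta)+s^*\theta$ with $\theta\in[0,1]$. Weighted AM–GM gives $r^s\le(1-\theta)r^2+\theta r^{s^*}$, so $\iiint r^s\le\frac38$ by Lemma 3 and (8). Multiply by $A_0^s$.

If $s\ge s^*$, then (5) gives $\mathrm{Area}^s\le A_1^{s-s^*}\mathrm{Area}^{s^*}$, hence $I_{3,A_s}(\mu)\le A_1^{s-s^*}\cdot\frac29A_1^{s^*}=\frac29A_1^s=I_{3,A_s}(\Delta_2)$. $\square$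

## A first comparison function, and its slope at the tetrahedral face

To prove (8) we look for a function $F(x_1,x_2,x_3)$ with
$$F\ge r^{s^*}\ \text{pointwise},\qquad \iiint F\,d\mu^3\le\tfrac38\ \text{for every }\mu .$$
Since $\Delta_2$ and $\Delta_3$ both give $\iiint r^{s^*}=\frac38$, such an $F$ must equal $r^{s^*}$ on all triples of vertices of either configuration.

A first candidate uses only second moments. Recall Schur's inequality: for $X,Y,Z\ge0$ and $t>0$,
$$X^t(X-Y)(X-Z)+Y^t(Y-X)(Y-Z)+Z^t(Z-X)(Z-Y)\ge0 .$$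
(If $X\ge Y\ge Z$, the first two terms add up to $(X-Y)\big[X^t(X-Z)-Y^t(Y-Z)\big]\ge0$, and the third is $\ge0$.) For $t=1$ it reads $\epsilon_1^3-4\epsilon_1\epsilon_2+9\epsilon_3\ge0$. For the eigenvalues of $C$ this is $1-4\epsilon_2+9\epsilon_3\ge0$, with equality at $(\frac13,\frac13,\frac13)$ and at $(\frac12,\frac12,0)$, and these are the spectra of $C$ for $\Delta_3$ and for $\Delta_2$. So take
$$F_0=\tfrac14q-\tfrac9{16}D .$$
By (4), (7) and $\iiint g_i\ge0$,
$$\iiint F_0\le\tfrac32\epsilon_2-\tfrac{27}8\epsilon_3=\tfrac38-\tfrac38(1-4\epsilon_2+9\epsilon_3)\le\tfrac38,$$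
with equality for both $\Delta_2$ and $\Delta_3$ (each has $m=0$).

Is $F_0\ge r^{s^*}$? Test it on equilateral triangles with $a_i=a=\frac32(1-w)$, where $0\le w<1$. Here $\frac14q=\frac34a^2=\frac43\tau$ and $D=a^2(3-2a)=3wa^2$, so $\frac9{16}D=3w\tau$. Also $\tau=\frac9{16}a^2=\big(\frac98(1-w)\big)^2$. Dividing by $\tau$, the question is whether
$$\tfrac43-3w\ \ge\ f(w):=\Big(\tfrac98(1-w)\Big)^\nu=\tfrac43(1-w)^\nu .$$
At $w=0$ (the triangle of $\Delta_2$) both sides are $\frac43$. At $w=\frac19$ (a face of $\Delta_3$) both are $1$. Since $f$ is convex, the inequality holds for $0\le w\le\frac19$. But $w=\frac19$ is an interior point of the curve of equilateral triangles, the slope on the left is $-3$, and the slope on the right is $f'(\frac19)=-\frac98\nu>-2.75$ by (1). The line crosses $f$ there, so $F_0<r^{s^*}$ just beyond $w=\frac19$. At $w=\frac49$, for instance, $F_0=0<r^{s^*}$.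

So $F_0$ has the right values and the wrong slope. We must subtract a correction whose integral is nonnegative for every $\mu$ and zero for both simplexes, scaled so that the slope at $w=\frac19$ becomes $-\frac98\nu$. The correction constructed below changes the left side on equilateral triangles to $\frac43-3w+27c\,w^2(w-\frac19)$, which adds $\frac c3$ to the slope. The requirement $-3+\frac c3=-\frac98(s^*-2)$ fixes the constant:
$$c:=\tfrac{63}4-\tfrac{27}8s^*,\qquad 0.75<c<0.76 . \tag{9}$$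
The bounds follow from (1): $15.75-3.375\cdot4.4427>0.75$ and $15.75-3.375\cdot4.4422<0.76$.

## Nonnegative three-point integrals that vanish on both simplexes

**First kind.** For a bounded Borel function $\varphi$, (6) and Fubini give
$$\iiint g_i\,\varphi(b_j)\varphi(b_k)\,d\mu^3=\int\Big|\int\varphi\big(x\cdot y+\tfrac12\big)P_xy\,d\mu(y)\Big|^2d\mu(x)\ge0, \tag{10}$$
with base point $x=x_i$: then $b_k=x_i\cdot x_j+\frac12$ and $b_j=x_i\cdot x_k+\frac12$. For $\mu=\Delta_2$ or $\Delta_3$ this is zero. Indeed, at a vertex $x$ the other vertices $y$ have a common inner product with $x$, so the inner integral is a multiple of $\sum_{y\ne x}P_xy=P_x(-x)=0$.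

**Second kind.** Fix $x=x_i$ and let $C_x=\int(x\cdot y+\frac12)\,P_xy\,(P_xy)^T\,d\mu(y)$, a symmetric operator on the plane $x^\perp$. By (6), with $y_\perp=P_{x_i}x_j$ and $z_\perp=P_{x_i}x_k$,
$$\tfrac12(1-u_j^2)(1-u_k^2)-D=(y_\perp\cdot z_\perp)^2-\tfrac12|y_\perp|^2|z_\perp|^2 .$$
Multiplying by $b_jb_k$ and integrating over $x_j,x_k$ we get
$$\operatorname{tr}C_x^2-\tfrac12(\operatorname{tr}C_x)^2\ge0, \tag{11}$$
since a symmetric operator on a plane with eigenvalues $\alpha,\beta$ satisfies $\alpha^2+\beta^2\ge\frac12(\alpha+\beta)^2$. For $\Delta_2$ the factor $x\cdot y+\frac12$ is $0$ at the other vertices, so $C_x=0$. For $\Delta_3$ it is $\frac16$ there, and $\sum_{y\ne x}P_xy(P_xy)^T=P_x(\frac43I)P_x$, so $C_x$ is a multiple of the identity of $x^\perp$ and (11) is an equality.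

**The function $F$.** Put
$$\hat A(b,b')=-\tfrac9{32}(b^2+b'^2)+\tfrac3{16}bb'-\tfrac14bb'(b+b')+\tfrac12b^2b'^2,$$
$$F=\tfrac14\sum(1-u_i^2)-\tfrac9{16}D-\sum g_i\Big[\tfrac12+c\hat A(b_j,b_k)\Big]-c\sum\Big[\tfrac12(1-u_j^2)(1-u_k^2)-D\Big]b_jb_k. \tag{12}$$
By (4), $F$ is $F_0$ minus $c$ times a correction. The term $\frac12g_i$ of $F_0$ is kept together with $c\hat A$ for a reason: as a quadratic form in $1,b,b^2$, the kernel $\hat A$ has diagonal entry $0$ at the constant $1$ but a nonzero entry $-\frac9{32}$ beside it, so it is not positive semidefinite, while $\frac12+c\hat A$ is, as we now see.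

**Lemma 5.** $\iiint F\,d\mu^3\le\frac38$ for every measure $\mu$.

*Proof.* The aim is to split (12) into pieces whose signs we know. First,
$$\tfrac12+c\hat A(b,b')=\tfrac12\big(1-\tfrac{9c}{16}b^2\big)\big(1-\tfrac{9c}{16}b'^2\big)+\tfrac{3c}{16}\big(b-\tfrac43b^2\big)\big(b'-\tfrac43b'^2\big)+\big(\tfrac c6-\tfrac{81c^2}{512}\big)b^2b'^2 .$$
To check: the first product gives $\frac12-\frac{9c}{32}(b^2+b'^2)+\frac{81c^2}{512}b^2b'^2$, and the second gives $\frac{3c}{16}bb'-\frac c4bb'(b+b')+\frac c3b^2b'^2$. The total coefficient of $b^2b'^2$ is $\frac{81c^2}{512}+\frac c3+\frac c6-\frac{81c^2}{512}=\frac c2$. All three coefficients are nonnegative, the last because $c<1<\frac{512}{486}$. So by (10), with $\varphi(b)=1-\frac{9c}{16}b^2$, $\varphi(b)=b-\frac43b^2$ and $\varphi(b)=b^2$, the third term of (12) contributes at most $0$. By (11) and $c>0$, so does the fourth. By (7) and Schur's inequality, the first two terms integrate to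
$$\tfrac32\epsilon_2-\tfrac{27}8\epsilon_3=\tfrac38-\tfrac38(1-4\epsilon_2+9\epsilon_3)\le\tfrac38.\qquad\square$$

## $F$ as a polynomial in $e_1,e_2$ and $q,D$

The function $F$ is symmetric in $b_1,b_2,b_3$. The next lemma shows that it depends on few quantities, and that it vanishes where $q=D=0$.

**Lemma 6.** $F=\frac14q-\frac9{16}D+c\,\big(qL+\frac12DQ\big)$, where
$$L=-\tfrac7{64}e_1+\tfrac1{32}e_2,\qquad Q=\tfrac{63}{64}-\tfrac{11}{32}e_1+\tfrac32e_2 .$$

*Proof.* By (4), (12) and $\sum b_jb_k=e_2$, we have $F=\frac14q-\frac9{16}D+c\hat H$ with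
$$\hat H=-\sum g_i\hat A(b_j,b_k)-\tfrac12\sum(1-u_j^2)(1-u_k^2)b_jb_k+De_2 ,$$
and we must show $\hat H=qL+\frac12DQ$. Write $p_r=\sum b_i^r$, $M_{rs}=\sum_{i\ne j}b_i^rb_j^s$ (ordered pairs), $m_{rr}=\sum_{i<j}b_i^rb_j^r$. From $u=b-\frac12$,
$$g_i=-\tfrac34+b_i+\tfrac12(b_j+b_k)-b_jb_k,\qquad 1-u^2=\tfrac34+b-b^2 .$$

**Step 1: the sums.** Multiplying out term by term (the four terms of $g_i$ in order),

- $\sum g_i(b_j^2+b_k^2)=-\frac32p_2+M_{21}+\big(p_3+\frac12M_{21}\big)-M_{31}=-\frac32p_2+p_3+\frac32M_{21}-M_{31}$;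
- $\sum g_ib_jb_k=-\frac34e_2+3e_3+\frac12M_{21}-m_{22}$;
- $\sum g_ib_jb_k(b_j+b_k)=-\frac34M_{21}+2e_1e_3+\big(\frac12M_{31}+m_{22}\big)-M_{32}$;
- $\sum g_ib_j^2b_k^2=-\frac34m_{22}+e_2e_3+\frac12M_{32}-m_{33}$.

Further, from $\big(\frac34b_j+b_j^2-b_j^3\big)\big(\frac34b_k+b_k^2-b_k^3\big)$,
$$\tfrac12\sum(1-u_j^2)(1-u_k^2)b_jb_k=\tfrac9{32}e_2+\tfrac38M_{21}+\tfrac12m_{22}-\tfrac38M_{31}-\tfrac12M_{32}+\tfrac12m_{33},$$
and by (3), $De_2=\frac32e_1e_2-e_1^2e_2+e_2^2+2e_2e_3$.

**Step 2: collecting.** The first four sums enter $\hat H$ with factors $\frac9{32},-\frac3{16},\frac14,-\frac12$. The coefficients are: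

- $p_2$: $-\frac{27}{64}$; $\quad p_3$: $\frac9{32}$; $\quad e_2$: $\frac9{64}-\frac{18}{64}=-\frac9{64}$; $\quad e_3$: $-\frac9{16}$;
- $M_{21}$: $\frac{27-6-12-24}{64}=-\frac{15}{64}$; $\quad M_{31}$: $-\frac9{32}+\frac18+\frac38=\frac7{32}$;
- $m_{22}$: $\frac3{16}+\frac14+\frac38-\frac12=\frac5{16}$; $\quad e_1e_3$: $\frac12$; $\quad e_2e_3$: $-\frac12$;
- $M_{32}$: $-\frac14-\frac14+\frac12=0$; $\quad m_{33}$: $\frac12-\frac12=0$.

The last line shows what the coefficients $-\frac14$ and $\frac12$ in $\hat A$ do: they are the ones that cancel $M_{32}$ and $m_{33}$. So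
$$\hat H=-\tfrac{27}{64}p_2-\tfrac9{64}e_2+\tfrac9{32}p_3-\tfrac{15}{64}M_{21}-\tfrac9{16}e_3+\tfrac7{32}M_{31}+\tfrac5{16}m_{22}+\tfrac12e_1e_3-\tfrac12e_2e_3+De_2 .$$

**Step 3: elementary symmetric functions.** Insert $p_2=e_1^2-2e_2$, $p_3=e_1^3-3e_1e_2+3e_3$, $M_{21}=e_1e_2-3e_3$, $M_{31}=e_2p_2-e_1e_3=e_1^2e_2-2e_2^2-e_1e_3$, $m_{22}=e_2^2-2e_1e_3$. For instance, $e_1e_2$ gets $-\frac{54}{64}-\frac{15}{64}+\frac{96}{64}=\frac{27}{64}$, $e_3$ gets $\frac{54+45-36}{64}=\frac{63}{64}$, $e_2^2$ gets $-\frac{14}{32}+\frac{10}{32}+1=\frac78$, and $e_1e_3$ gets $\frac{-7-20+16}{32}=-\frac{11}{32}$. The result is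
$$\hat H=-\tfrac{27}{64}e_1^2+\tfrac{45}{64}e_2+\tfrac9{32}e_1^3+\tfrac{27}{64}e_1e_2+\tfrac{63}{64}e_3-\tfrac{25}{32}e_1^2e_2+\tfrac78e_2^2-\tfrac{11}{32}e_1e_3+\tfrac32e_2e_3. \tag{13}$$

**Step 4: the other side.** By (3),
$$qL=-\tfrac{189}{256}e_1+\tfrac{21}{64}e_1^2+\tfrac7{64}e_1^3+\tfrac{27}{128}e_2-\tfrac{34}{64}e_1e_2-\tfrac1{32}e_1^2e_2+\tfrac18e_2^2,$$
$$\tfrac12DQ=\tfrac{189}{256}e_1-\tfrac34e_1^2+\tfrac{11}{64}e_1^3+\tfrac{63}{128}e_2+\tfrac{61}{64}e_1e_2-\tfrac34e_1^2e_2+\tfrac34e_2^2+\tfrac{63}{64}e_3-\tfrac{11}{32}e_1e_3+\tfrac32e_2e_3 .$$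
Adding coefficient by coefficient: $e_1$ cancels; $e_1^2$: $\frac{21-48}{64}$; $e_1^3$: $\frac{18}{64}$; $e_2$: $\frac{90}{128}$; $e_1e_2$: $\frac{27}{64}$; $e_1^2e_2$: $-\frac{25}{32}$; $e_2^2$: $\frac78$; and the terms with $e_3$ are already those of (13). So the sum is $\hat H$. $\square$

## The pointwise inequality $F\ge\tau^{s^*/2}$

**Proposition 7.** $F\ge\tau^{s^*/2}=r^{s^*}$ for all $x_1,x_2,x_3\in S^2$. If $\tau>0$, equality holds only for equilateral triangles with $a_1=a_2=a_3\in\{\frac32,\frac43\}$.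

*Proof.* If $\tau=0$, then $q=0$, and (3) gives $0\le D=-2a_1a_2a_3\le0$. So $D=0$, and $F=0=\tau^{s^*/2}$ by Lemma 6. From now on $\tau>0$.

**Step 1: coordinates adapted to equilateral triangles.** Put $X_i=\frac34a_i\ge0$, with elementary symmetric functions $E_1,E_2,E_3$, and $\sigma=\frac13E_1$, $\varepsilon=E_3$. Then $3\tau=\frac9{16}q=4E_2-E_1^2\le\frac13E_1^2=3\sigma^2$, so $\sigma>0$ and $\tau\le\sigma^2$. Define
$$n=1-\frac\tau{\sigma^2}\in[0,1),\qquad w=1-\tfrac89\sigma,\qquad\rho=\frac\varepsilon\tau,\qquad\delta=1-\tfrac89\rho .$$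
By (3), $e_1=\frac92-\sum a_i=\frac92-4\sigma=\frac92w\ge0$, so $w\in[0,1)$. Also $D=q-2a_1a_2a_3=\frac{16}3\tau-\frac{128}{27}\varepsilon=\frac{16}3\tau\delta$, so $\delta\ge0$.

Thus $w$ measures size, $n$ measures the deviation from equilateral shape ($n=0$ if and only if $E_1^2=3E_2$, i.e. $a_1=a_2=a_3$), and $\delta$ measures $D$. Two examples. For an equilateral triangle, $n=0$, $\rho=\sigma^3/\sigma^2=\sigma$ and $\delta=w$. For the triangle $e_1,-e_1,e_2$ of the octahedron, $(a_i)=(2,1,1)$ up to order, $\sigma=1$, $\tau=\frac34$, $\varepsilon=\frac{27}{32}$, hence $w=\frac19$, $n=\frac14$, $\delta=0$.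

**Step 2: $F$ in these coordinates.** We have $\sigma=\frac98(1-w)$, so $q=\frac{16}3\sigma^2(1-n)=\frac{27}4(1-n)(1-w)^2$. Solving the formula for $q$ in (3) for $e_2$, $4e_2=q-\frac{27}4+\frac{27}2w+\frac{81}4w^2$, that is,
$$e_2=\tfrac{27}4w^2-\tfrac{27}{16}n(1-w)^2 .$$
In Lemma 6, $\frac14q=\frac43\tau$, $\frac9{16}D=3\tau\delta$, $qL=\tau\big(-\frac7{12}e_1+\frac16e_2\big)$ and $\frac12DQ=\tau\delta\big(\frac{21}8-\frac{11}{12}e_1+4e_2\big)$. So $F=\tau G(\delta)$ with
$$G(\delta)=\tfrac43-3\delta+c\Big[-\tfrac{21}8w+\tfrac98w^2-\tfrac9{32}n(1-w)^2+\delta\Big(\tfrac{21}8-\tfrac{33}8w+27w^2-\tfrac{27}4n(1-w)^2\Big)\Big]. \tag{14}$$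
Since $\tau=\sigma^2(1-n)$ and $\frac{s^*}2-1=\frac\nu2$, the claim $F\ge\tau^{s^*/2}$ is
$$G(\delta)\ge\tau^{\nu/2}=f(w)(1-n)^{\nu/2},\qquad f(w)=\sigma^\nu=\tfrac43(1-w)^\nu . \tag{15}$$

**Step 3: the range of $\delta$.** Here we bound $\delta$ from above. Schur's inequality with $t=2$, where $\sum X_i^4=E_1^4-4E_1^2E_2+2E_2^2+4E_1E_3$ and $\sum_{i\ne j}X_i^3X_j=E_1^2E_2-2E_2^2-E_1E_3$, reads
$$\sum X_i^2(X_i-X_j)(X_i-X_k)=E_1^4-5E_1^2E_2+4E_2^2+6E_1E_3\ge0,$$
or $6E_1E_3\ge(4E_2-E_1^2)(E_1^2-E_2)$. Since $4E_2-E_1^2=3\tau$ and $\frac43(E_1^2-E_2)=9\sigma^2-\tau$, this is $18\sigma\varepsilon\ge\frac94\tau(9\sigma^2-\tau)$, i.e. $8\sigma\varepsilon\ge\tau(9\sigma^2-\tau)$. Divide by $8\sigma\tau$ and use $\tau=\sigma^2(1-n)$: $\rho\ge\sigma(1+\frac n8)$. Therefore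
$$0\le\delta\le\delta_1:=w-\tfrac18n(1-w). \tag{16}$$

**Step 4: reduction to corners.** This step removes $\delta$ and $n$. For fixed $(w,n)$, $G$ is affine in $\delta$, so it suffices to prove (15) at $\delta=0$ and at $\delta=\delta_1$. We do this for all $w\in[0,1)$ and $n\in[0,1]$, whether or not a triangle with these values exists. Next, $\nu/2>1$, so $n\mapsto f(w)(1-n)^{\nu/2}$ is convex on $[0,1]$. If $\ell(n)$ is affine in $n$, then $h(n)=\ell(n)-f(w)(1-n)^{\nu/2}$ is concave, and $h(n)\ge(1-n)h(0)+nh(1)$. So only $n=0$ and $n=1$ need to be checked, and at $n=1$ the subtracted term is $0$.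

**Step 5: the end $\delta=0$.** Here $G(0)=\frac43-c\big[\frac{21}8w-\frac98w^2+\frac9{32}n(1-w)^2\big]$ is affine in $n$.

At $n=0$: since $\nu>2$, $f\le\frac43(1-w)^2=\frac43-\frac83w+\frac43w^2$. As $\frac43-\frac98c>0$ and $w\le1$,
$$G(0)-f\ge w\Big[\tfrac83-\tfrac{21}8c-w\big(\tfrac43-\tfrac98c\big)\Big]\ge w\big(\tfrac43-\tfrac32c\big)\ge0,$$
and since $\frac32c<1.14<\frac43$, equality holds only for $w=0$.

At $n=1$: the bracket is $\frac9{32}+\frac{33}{16}w-\frac{27}{32}w^2$, which increases on $[0,1]$ to the value $\frac32$ at $w=1$. So $G(0)\ge\frac43-\frac32c>0$.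

**Step 6: the end $\delta=\delta_1$ written out.** Inserting $\delta_1$ in (14) and sorting by powers of $n$,
$$G(\delta_1)=B(w)+nM(w)+\tfrac{27c}{32}n^2(1-w)^3. \tag{17}$$
The constant term is $\frac43-3w+c\big[-\frac{21}8w+\frac98w^2+w(\frac{21}8-\frac{33}8w+27w^2)\big]$, so
$$B(w)=\tfrac43-3w+27c\,w^2\big(w-\tfrac19\big).$$
The coefficient of $n$ is $\frac38(1-w)-\frac c{64}(1-w)\big[18(1-w)+(21-33w+216w^2)+432w(1-w)\big]$, so
$$M(w)=\tfrac38(1-w)-\tfrac c{64}(1-w)(39+381w-216w^2).$$
The coefficient of $n^2$ is $c\cdot\frac18\cdot\frac{27}4(1-w)^3$. Since $(1-w)(39+381w-216w^2)=39+342w-597w^2+216w^3$,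
$$P:=B+M=\tfrac{41}{24}-\tfrac{27}8w+\tfrac c{64}N(w),\qquad N=1512w^3+405w^2-342w-39 .$$

**Step 7: $B$ against $f$.** This is the equilateral case $n=0$, and here the choice of $c$ enters. Let $p(w)=\frac43-3w+3c\,w(w-\frac19)$. Then $p(0)=\frac43=f(0)$, $p(\frac19)=1=f(\frac19)$, and $p'(\frac19)=-3+\frac c3=-\frac98\nu=f'(\frac19)$ by (9). So $p$ is the quadratic Hermite interpolant of $f$ at the nodes $0,\frac19,\frac19$, and for each $w\in[0,1)$ there is a $\xi\in[0,1)$ with
$$f(w)-p(w)=\frac{f'''(\xi)}6\,w\big(w-\tfrac19\big)^2 .$$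
(For $w$ not a node, choose $K$ so that $\psi(t)=f(t)-p(t)-Kt(t-\frac19)^2$ vanishes at $t=w$. Then $\psi$ has the three zeros $0,\frac19,w$. By Rolle, $\psi'$ has two zeros strictly between consecutive ones, and it also vanishes at $\frac19$, so $\psi'$ has three distinct zeros and $\psi'''$ has a zero $\xi$, which gives $6K=f'''(\xi)$.) Now $f'''(t)=-\frac43\nu(\nu-1)(\nu-2)(1-t)^{\nu-3}<0$, so $f\le p$ on $[0,1)$. Moreover $B-p=27c\,w^2(w-\frac19)-3c\,w(w-\frac19)=27c\,w(w-\frac19)^2$. Hence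
$$B-f\ge27c\,w\big(w-\tfrac19\big)^2\ge0, \tag{18}$$
and $B=f$ only for $w\in\{0,\frac19\}$.

For the remaining cubics we use the tangent inequalities, valid for $w,w_0\ge0$:
$$w^3\ge3w_0^2w-2w_0^3,\qquad w^2\ge2w_0w-w_0^2 .$$
The differences are $(w-w_0)^2(w+2w_0)$ and $(w-w_0)^2$.

**Step 8: $\delta=\delta_1$, $0\le w\le\frac29$.** Drop the $n^2$ term in (17): $G(\delta_1)\ge B+nM$, affine in $n$. At $n=0$, $B\ge f$ by (18). At $n=1$ we need $P>0$. With $w_0=\frac15$,
$$N\ge1512(0.12w-0.016)+405(0.4w-0.04)-342w-39=1.44w-79.392>-80,$$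
so $P\ge\frac{41}{24}-\frac{27}8\cdot\frac29-\frac{0.76\cdot80}{64}=\frac{41}{24}-1.70>0$.

**Step 9: $\delta=\delta_1$, $\frac29\le w<1$.** Dropping the $n^2$ term is too wasteful on this range. At $w=\frac3{10}$, $N=-64.326$, so $P<1.7084-1.0125-\frac{0.75\cdot64.326}{64}<0$. So we keep part of that term and use its tangent at $n=\frac13$, $n^2\ge\frac23n-\frac19$:
$$G(\delta_1)\ge B-\tfrac{3c}{32}(1-w)^3+n\Big[M+\tfrac{9c}{16}(1-w)^3\Big],$$
again affine in $n$.

At $n=0$, by (18), it suffices that $27w(w-\frac19)^2>\frac3{32}(1-w)^3$, i.e. $288w(w-\frac19)^2>(1-w)^3$. At $w=\frac29$ this reads $\frac{64}{81}>\frac{343}{729}$, which is true. On $[\frac29,1)$ the left side increases and the right side decreases, so it holds throughout, strictly.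

At $n=1$ we need
$$P_2:=P+\tfrac{15c}{32}(1-w)^3=\tfrac{41}{24}-\tfrac{27}8w+\tfrac c{64}N_2>0,\qquad N_2=N+30(1-w)^3=1482w^3+495w^2-432w-9 .$$

- For $w\le\frac12$ take $w_0=\frac3{10}$: $N_2\ge1482(0.27w-0.054)+495(0.6w-0.09)-432w-9=265.14w-133.578$. This lower bound is negative, and $\frac c{64}<0.011875$, so $P_2\ge1.70833-1.58624-(3.375-3.14853)w=0.12209-0.22647w>0$, since $0.22647\cdot\frac12<0.1133$.
- For $w\ge\frac12$ take $w_0=\frac12$: $N_2\ge1482(0.75w-0.25)+495(w-0.25)-432w-9=1174.5w-503.25>0$. As $\frac c{64}>0.01171875$, $P_2\ge1.7083-5.8975+(13.7636-3.375)w=-4.1892+10.3886w>0$.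

Steps 4 to 9 prove $F\ge\tau^{s^*/2}$.

**Step 10: equality.** We find when (15) can be an equality. In every case above, the value at $n=1$ was strictly positive, so by $h(n)\ge(1-n)h(0)+nh(1)$ the differences at $\delta=0$ and at $\delta=\delta_1$ are strictly positive for $n>0$, and then so is the difference at every $\delta$ between. For $n=0$ we have $\delta_1=w$; the difference at $\delta=0$ vanishes only for $w=0$ (Step 5), and at $\delta=w$, where it is $B-f$, only for $w\in\{0,\frac19\}$ (Step 7). Hence equality forces $n=0$ and $w\in\{0,\frac19\}$. Now $n=0$ means $a_1=a_2=a_3$, and then $\frac34a_i=\sigma=\frac98(1-w)\in\{\frac98,1\}$, i.e. $a_i\in\{\frac32,\frac43\}$. $\square$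

**Proof of Theorem 1.** By Proposition 7 and Lemma 5, $\iiint r^{s^*}d\mu^3\le\iiint F\,d\mu^3\le\frac38$ for every $\mu$. This is (8), and Lemma 4 gives Theorem 1. $\blacksquare$

## Which measures attain the supremum

**Proof of Theorem 2.** The values of the suprema, and the fact that $\Delta_2$ and $\Delta_3$ attain them in their ranges, are Theorem 1. It remains to determine the other maximizers, if any, and the exponents outside the ranges.

**Step 1: $s=s^*$.** The purpose is to turn pointwise equality into geometry. Let $\mu$ be a maximizer, so $\iiint r^{s^*}=\frac38$. Then $F-r^{s^*}$ is continuous, $\ge0$, and has $\mu^3$-integral at most $\frac38-\frac38=0$, so it vanishes on $(\operatorname{supp}\mu)^3$. The support has at least three points, as the energy is positive. Three distinct support points have $\tau>0$, so by Proposition 7 they form an equilateral triangle with $a_i\in\{\frac32,\frac43\}$. Two pairs of support points that share a point lie in a common triangle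 and have equal distances; two disjoint pairs $\{y,z\},\{y',z'\}$ are linked by $\{z,y'\}$. So all distances in the support are equal, say to $d$. If $y_0,\dots,y_N$ are support points, the vectors $y_i-y_0$, $1\le i\le N$, have Gram matrix $\frac{d^2}2(I+J)$ with $J$ the all-ones matrix. This matrix is nonsingular, so $N\le3$, and the support has three or four points.

*Case $a=\frac32$.* The inner products are $-\frac12$. Four points are impossible, since their Gram matrix would have the eigenvalue $1-\frac32<0$ on the all-ones vector. Three points satisfy $|x_1+x_2+x_3|^2=3-3=0$, so they lie on a great circle. With weights $w_i$ the energy is $6w_1w_2w_3A_1^{s^*}$, which equals $\frac29A_1^{s^*}$ if and only if all $w_i=\frac13$. So $\mu=\Delta_2$ up to rotation.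

*Case $a=\frac43$.* The inner products are $-\frac13$, and the energy is $6A_0^{s^*}$ times the third elementary symmetric function of the weights. For three points it is at most $\frac29A_0^{s^*}<\frac38A_0^{s^*}$. For four points it is at most $6\cdot\frac4{64}A_0^{s^*}=\frac38A_0^{s^*}$ by Maclaurin's inequality, with equality if and only if all weights are $\frac14$. Four points with all inner products $-\frac13$ are the vertices of a regular tetrahedron, so $\mu=\Delta_3$ up to rotation.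

**Step 2: $2<s<s^*$.** Write $s=2(1-\theta)+s^*\theta$ with $0<\theta<1$. For a maximizer,
$$\tfrac38=\iiint r^s\le(1-\theta)\iiint r^2+\theta\iiint r^{s^*}\le\tfrac38 .$$
Hence $\iiint r^{s^*}=\frac38$, so $\mu$ is a maximizer for $s^*$. By continuity, AM–GM is an equality on all of $(\operatorname{supp}\mu)^3$, so there $r^2=r^{s^*}$, i.e. $r\in\{0,1\}$. By Step 1, $\mu$ is $\Delta_2$ or $\Delta_3$ up to rotation, and $\Delta_2$ is excluded because it has triples with $r=\frac98$.

**Step 3: $s>s^*$.** For a maximizer,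
$$\tfrac29A_1^s=\iiint\mathrm{Area}^s\le A_1^{s-s^*}\iiint\mathrm{Area}^{s^*}\le\tfrac29A_1^s .$$
So $\mu$ is a maximizer for $s^*$, and $\mathrm{Area}\in\{0,A_1\}$ on $(\operatorname{supp}\mu)^3$. This excludes $\Delta_3$, whose faces have area $A_0\neq A_1$, and leaves $\Delta_2$.

**Step 4: $s=2$.** By Theorem 1 the maximizers are the measures with $\iiint r^2=\frac38$, and Lemma 3 describes them.

**Step 5: $0<s<2$.** We show that the uniform measure $\mu$ has larger energy than $\Delta_3$. By Lemma 3, $\iiint r^2\,d\mu^3=\frac38$. Since $4\in(2,s^*)$ and $\mu$ is not $\Delta_3$, Step 2 gives $\iiint r^4\,d\mu^3<\frac38$. Put $\theta=\frac2{4-s}\in(\frac12,1)$, so that $2=\theta s+(1-\theta)4$. Hölder's inequality gives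
$$\tfrac38=\iiint r^2\le\Big(\iiint r^s\Big)^\theta\Big(\iiint r^4\Big)^{1-\theta}<\Big(\iiint r^s\Big)^\theta\Big(\tfrac38\Big)^{1-\theta}.$$
Hence $\iiint r^s\,d\mu^3>\frac38$, i.e. $I_{3,A_s}(\mu)>\frac38A_0^s=I_{3,A_s}(\Delta_3)$, and $\Delta_3$ is not a maximizer.

**Step 6: sharp ranges.** By (2), $I_{3,A_s}(\Delta_2)<I_{3,A_s}(\Delta_3)$ for every $s<s^*$ and the reverse strict inequality holds for every $s>s^*$. So $\Delta_2$ is not a maximizer for any $s<s^*$, and $\Delta_3$ is not one for any $s>s^*$. Together with Theorem 1 and Step 5, $\Delta_3$ is a maximizer if and only if $2\le s\le s^*$, and $\Delta_2$ if and only if $s\ge s^*$. $\blacksquare$
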